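# Rectangles in $\aleph_\omega\times\aleph_{\omega+1}$: a polarized partition relation that GCH does not decide

## 1. A rank on the pairs below $a^+$

Let $a$ be a singular cardinal with $\operatorname{cf}(a)=\aleph_0$; the reader may think of $a=\aleph_\omega$. Fix cardinals $a_0<a_1<\cdots$ with supremum $a$ and $a_0>\aleph_3$. Every $\beta<a^+$ has at most $a$ elements, so it is an increasing union of sets $T^\beta_n$ with $|T^\beta_n|\le a_n$. For a single $\beta$ this says nothing. The construction below makes these exhaustions fit together for all $\beta<a^+$ at once. It has a free parameter, a sequence $\langle e_\alpha:\alpha<a^+\rangle$ of countable subsets of $a^+$. On first reading take every $e_\alpha$ empty.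

**Construction 1.** By recursion on $\beta<a^+$, write $\beta=\bigcup_n T^\beta_n$ with $T^\beta_n$ increasing in $n$ and $|T^\beta_n|\le a_n$. Let $S^\beta_n$ be the smallest set that contains $T^\beta_n$ and that, with each element $\alpha$, contains the set $S^\alpha_n\cup(e_\alpha\cap\beta)$.

If $\alpha<\beta$, then $S^\alpha_n\subseteq\alpha\subseteq\beta$, so the closure stays inside $\beta$. It is reached in $\omega$ steps, and each step adds at most $a_n\cdot a_n=a_n$ elements. Hence:

$$S^\beta_n\subseteq S^\beta_{n+1},\qquad \bigcup_n S^\beta_n=\beta,\qquad |S^\beta_n|\le a_n;\tag{1}$$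
$$\gamma\in S^\beta_n\ \Longrightarrow\ S^\gamma_n\subseteq S^\beta_n;\tag{2}$$
$$\alpha\in S^\beta_n\ \Longrightarrow\ e_\alpha\cap\beta\subseteq S^\beta_n.\tag{3}$$

Only the first part of (1) needs an argument, by induction on $\beta$. The set $S^\beta_{n+1}$ contains $T^\beta_{n+1}\supseteq T^\beta_n$, and with each element $\alpha$ it contains $S^\alpha_{n+1}\cup(e_\alpha\cap\beta)\supseteq S^\alpha_n\cup(e_\alpha\cap\beta)$ by the induction hypothesis. So it contains the smallest set with the closure property for $n$, which is $S^\beta_n$.

For $\gamma<\beta<a^+$ put $d(\gamma,\beta)=\min\{n:\gamma\in S^\beta_n\}$. By (1), $d(\gamma,\beta)\le n$ holds exactly when $\gamma\in S^\beta_n$. Property (2) is a triangle inequality: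
$$d(\alpha,\beta)\le\max\big(d(\alpha,\gamma),d(\gamma,\beta)\big)\qquad(\alpha<\gamma<\beta).\tag{4}$$
Indeed, if $n$ is the maximum on the right, then $\alpha\in S^\gamma_n$ and $\gamma\in S^\beta_n$, so $\alpha\in S^\gamma_n\subseteq S^\beta_n$.

**Example.** Let all $e_\alpha$ be empty. For $\beta<a$ let $T^\beta_n=\beta$ if $\beta<a_n^+$, and $T^\beta_n=\emptyset$ otherwise. Then $S^\beta_n=T^\beta_n$, so $d(\gamma,\beta)$ is the least $n$ with $\beta<a_n^+$, whatever $\gamma<\beta$ is. For $\beta=a$ let $T^a_n=a_n$. Each $\gamma<a_n$ has $S^\gamma_n=\gamma\subseteq a_n$, so $S^a_n=a_n$ and $d(\gamma,a)=\min\{n:\gamma<a_n\}$.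

What is this for? We shall attach to each $\beta<a^+$ a set $X_\beta\subseteq a$, graded into levels of size at most $a_m$. The number $d(\gamma,\beta)$ will measure how well the levels of $X_\gamma$ were avoided when $X_\beta$ was chosen. If $d$ is bounded on an infinite increasing sequence of $\beta$'s, then a point that lies high up in all the $X_\beta$ would produce an infinite descending sequence of natural numbers. So the whole matter turns on one question: can $d$ be arranged to be bounded on an uncountable part of every uncountable set of $\beta$'s? Where it can, a certain partition relation fails. The large cardinal principle that makes it impossible will give models in which the relation holds.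

## 2. The relation $R(a)$, and what is to be proved

For cardinals $b,a_0,a_1,b_0,b_1$ (here $a_0,a_1$ are any cardinals), the polarized partition relation
$$\begin{pmatrix} a\\ b\end{pmatrix}\to\begin{pmatrix} a_0&a_1\\ b_0&b_1\end{pmatrix}$$
means: whenever $|A|=a$, $|B|=b$ and $A\times B=I_0\cup I_1$, there are $i<2$, $A'\subseteq A$ and $B'\subseteq B$ with $|A'|=a_i$, $|B'|=b_i$ and $A'\times B'\subseteq I_i$. In words: every two-coloring of an $a\times b$ rectangle has a subrectangle of size $a_0\times b_0$ in color $0$ or one of size $a_1\times b_1$ in color $1$.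

**Example.** $\binom{2}{3}\to\begin{pmatrix}1&1\\2&2\end{pmatrix}$ is true: fix one $x\in A$; two of the three pairs $(x,b)$ have the same color. $\binom23\to\begin{pmatrix}2&2\\2&2\end{pmatrix}$ is false: color each of the three columns $A\times\{b\}$ with both colors.

Write $\operatorname{cf}(a)$ for the cofinality of $a$. The relation of interest, for infinite $a$ and $0<b_1\le a^+$, is
$$\begin{pmatrix} a\\ a^+\end{pmatrix}\to\begin{pmatrix} a&a\\ a^+&b_1\end{pmatrix}.\tag{5}$$
The following is recorded as background under GCH, the hypothesis that $2^{\aleph_\alpha}=\aleph_{\alpha+1}$ for all $\alpha$. Relation (5) is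

- true if $\operatorname{cf}(a)>\aleph_0$ and $b_1<\aleph_0$, and true if $\operatorname{cf}(a)=\aleph_0$ and $b_1=\aleph_0$;
- false if $\operatorname{cf}(a)>\aleph_0$ and $b_1=\aleph_0$, false if $b_1=a^+$, and false if $\operatorname{cf}(a)=\aleph_0$ and $b_1=\aleph_2$.

This leaves $a>\operatorname{cf}(a)=\aleph_0$ with $b_1=\aleph_1$. From now on $a$ is always singular of cofinality $\aleph_0$, and we write
$$R(a):\qquad \begin{pmatrix} a\\ a^+\end{pmatrix}\to\begin{pmatrix} a&a\\ a^+&\aleph_1\end{pmatrix}.\tag{6}$$
The problem, from "Partition Relations For Cardinal Numbers" (http://old.renyi.hu/~p_erdos/1965-14.pdf), is to prove or disprove $R(\aleph_\omega)$ under GCH.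

Three principles enter.

**Definition ($\square_a$).** There is a sequence $\langle C_\alpha:\alpha<a^+\text{ limit}\rangle$ with $C_\alpha$ closed and unbounded (club) in $\alpha$, $\operatorname{otp}(C_\alpha)\le a$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$. For limit $\alpha\le a$ one may take $C_\alpha=\alpha$. Beyond $a$ this choice violates $\operatorname{otp}(C_\alpha)\le a$.

**Definition ($AP_a(\omega_1)$).** There are countable sets $e_\alpha\subseteq a^+$ $(\alpha<a^+)$ and a club $E\subseteq a^+$ such that every $\delta\in E$ with $\operatorname{cf}(\delta)=\omega_1$ has a cofinal $c\subseteq\delta$ of order type $\omega_1$ with $c\cap\rho\in\{e_\alpha:\alpha<\delta\}$ for all $\rho<\delta$. So every proper initial segment of $c$ is listed before $\delta$. For the single point $\delta=\omega_1$ this is easy: let $e_\alpha=\alpha$ for $\alpha<\omega_1$ and $c=\omega_1$; then $c\cap\rho=\rho=e_\rho$. In general one cannot simply list all countable subsets of $\delta$ before $\delta$: for $a\le\delta<a^+$ there are at least $a^{\aleph_0}>a$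 of them, by König's theorem.

**Definition ($CC_a$, Chang's conjecture $(a^+,a)\twoheadrightarrow(\aleph_1,\aleph_0)$).** Every structure in a countable language with universe $a^+$ has an elementary substructure with universe $B$ such that $|B|=\aleph_1$ and $|B\cap a|=\aleph_0$. As an illustration, let the structure have $<$, a predicate for $a$, and a function $f$ such that $f(\beta,\cdot)$ maps $a$ onto $\beta$ for $0<\beta<a^+$. For $\gamma<\beta$ in $B$ some $i<a$ has $f(\beta,i)=\gamma$, so by elementarity some $i\in B\cap a$ does. Hence $B\cap\beta$ is countable for each $\beta\in B$, and $\operatorname{otp}(B)=\omega_1$.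

**Theorem A (GCH).** $AP_a(\omega_1)$ implies that $R(a)$ is false, and $\square_a$ implies $AP_a(\omega_1)$. Hence $R(a)$ fails for every such $a$ in $L$, and in every GCH model without $0^\#$.

**Theorem B.** If GCH and $CC_a$ hold, there is a forcing extension, by a c.c.c. poset of size $\aleph_2$ followed by $\operatorname{Coll}(\omega_1,\omega_2)$, in which GCH and $R(a)$ hold. If $a=\aleph_\alpha$, then $a$ is still $\aleph_\alpha$ there.

**Proposition C.** Assume GCH and let $j:V\to M$ be elementary with critical point $\kappa$ and $M^{j(\kappa)^{+\omega+1}}\subseteq M$. Then some forcing extension satisfies GCH and $CC_{\aleph_\omega}$. (Consistency of $CC_{\aleph_\omega}$ is due to Levinski–Magidor–Shelah; a full proof is in Section 9.)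

**Corollary D.** If ZFC is consistent, ZFC + GCH does not prove $R(\aleph_\omega)$. If ZFC + GCH + "there is a 2-huge cardinal" is consistent, ZFC + GCH does not refute $R(\aleph_\omega)$.

Here $\kappa$ is 2-huge if there is an elementary $j:V\to M$ with critical point $\kappa$ and $M^{\kappa_2}\subseteq M$, where $\kappa_1=j(\kappa)$ and $\kappa_2=j(\kappa_1)$. So $R(\aleph_\omega)$ is independent of ZFC + GCH, given these consistency hypotheses. Some large cardinal hypothesis is unavoidable in the second half, since by Theorem A, GCH and $R(a)$ together imply that $0^\#$ exists.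

**Complement E (GCH).** For $a>\operatorname{cf}(a)=\aleph_0$, relation (5) is true for $b_1\le\aleph_0$ and false for $b_1\ge\aleph_2$. For $b_1=\aleph_1$ it is refuted by $AP_a(\omega_1)$, in particular by $\square_a$, and it is forceable, together with GCH, over any GCH model of $CC_a$.

## 3. Finite and countable $b_1$: growing a rectangle from big sets

In this section we assume only that $a$ is a strong limit cardinal (and singular of cofinality $\aleph_0$), which GCH implies. Write a coloring of $a\times a^+$ as the family $X_\gamma=\{x<a:(x,\gamma)\in I_1\}$, $\gamma<a^+$. Call a family $\langle X_\gamma:\gamma<a^+\rangle$ of subsets of $a$ *spread* if there are no $A'\in[a]^a$ and $B'\in[a^+]^{a^+}$ with $A'\cap X_\gamma=\emptyset$ for all $\gamma\in B'$. If the family of a coloring is not spread, then there is a rectangle of size $a\times a^+$ in $I_0$. Therefore (5) says: *for every spread family there are $A'\in[a]^a$ and $B'\in[a^+]^{b_1}$ with $A'\subseteq X_\gamma$ for all $\gamma\in B'$.* For finite $F\subseteq a^+$ put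
$$N_F=\bigcap_{\gamma\in F}X_\gamma,\qquad N_\emptyset=a.$$
Relative to the family, call a bounded set $Y\subseteq a$ *big* if $|\{\gamma:Y\subseteq X_\gamma\}|=a^+$. For example, $\emptyset$ is always big.

**Lemma 1.** Let $\langle X_\gamma:\gamma<a^+\rangle$ be spread.

1. For each $A\in[a]^a$, all but at most $a$ many $\gamma$ satisfy $|X_\gamma\cap A|=a$.
2. There is an increasing sequence $\langle\gamma_\xi:\xi<a^+\rangle$ such that $\langle X_{\gamma_\xi}:\xi<a^+\rangle$ is spread and all its finite intersections have size $a$.
3. Suppose $|N_F|=a$ for every finite $F$. If $Y$ is big, $F$ is finite, $Y\subseteq N_F$ and $n<\omega$, then there is a big $Y'$ with $Y\subseteq Y'\subseteq N_F$ and $|Y'|\ge a_n$.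

*Proof.* (1) Split $A$ into $a$ disjoint sets of size $a$. As the family is spread, each piece is missed by at most $a$ many $X_\gamma$. So all but $a\cdot a=a$ many $X_\gamma$ meet every piece, and such an $X_\gamma$ has $a$ points in $A$.

(2) Suppose $\gamma_\eta$ is chosen for $\eta<\xi$ and all finite intersections of the sets $X_{\gamma_\eta}$, including the empty one $a$, have size $a$. There are at most $a$ of these intersections. Apply (1) to each. All but $a$ many $\gamma$ are such that $X_\gamma$ meets each of them in a set of size $a$, so some $\gamma_\xi>\sup_{\eta<\xi}\gamma_\eta$ has this property. Every finite intersection of the $X_{\gamma_\eta}$, $\eta\le\xi$, then has size $a$. Limit stages need no care, since finite sets of indices are bounded. The new family is spread, because $a^+$ many $\xi$ give $a^+$ many $\gamma_\xi$.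

(3) Apply (1) with $A=N_F$: since $Y$ is big, there are $a^+$ many $\gamma$ with $Y\subseteq X_\gamma$ and $|X_\gamma\cap N_F|=a$. For such $\gamma$ some $m$ has $|X_\gamma\cap N_F\cap a_m|\ge a_n$, since otherwise $X_\gamma\cap N_F$ is a countable union of sets of size $<a_n$ and has size at most $a_n$. Let $Y_\gamma=Y\cup(X_\gamma\cap N_F\cap a_m)$ for such an $m$. This is a bounded subset of $a$, and there are only $a$ bounded subsets of $a$, because $a$ is a strong limit. So $a^+$ many $Y_\gamma$ equal one set $Y'$. It is big, because $Y_\gamma\subseteq X_\gamma$, and it is as required. $\square$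

**Finite $b_1$.** Part (2) settles this: any $b_1$ members of the subfamily have intersection of size $a$.

**Countable $b_1$.** By (2) assume $|N_F|=a$ for all finite $F$. Start with $Y_0=\emptyset$, $F_0=\emptyset$. Given a big $Y_n\subseteq N_{F_n}$, use (3) to get a big $Y_{n+1}$ with $Y_n\subseteq Y_{n+1}\subseteq N_{F_n}$ and $|Y_{n+1}|\ge a_n$. Then pick $\gamma_n\notin F_n$ with $Y_{n+1}\subseteq X_{\gamma_n}$, and let $F_{n+1}=F_n\cup\{\gamma_n\}$, so that $Y_{n+1}\subseteq N_{F_{n+1}}$. Let $A'=\bigcup_nY_n$ and $B'=\{\gamma_n:n<\omega\}$. If $n\le k+1$, then $Y_n\subseteq Y_{k+1}\subseteq X_{\gamma_k}$. If $n>k+1$, then $Y_n\subseteq N_{F_{n-1}}\subseteq X_{\gamma_k}$, as $\gamma_k\in F_{k+1}\subseteq F_{n-1}$. So $A'\subseteq X_{\gamma_k}$ for all $k$, and $|A'|=a$.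

The obvious next move is to continue for $\omega_1$ steps, and it stops at step $\omega$. The set $\bigcup_nY_n$ has size $a$ and is unbounded. The pigeonhole argument in (3) placed $a^+$ many $\gamma$ into $a$ classes because there are only $a$ bounded sets. There are $2^a\ge a^+$ unbounded ones, so nothing says that $\bigcup_nY_n$ is contained in even one more $X_\gamma$. Section 7 returns to this. First we see that the failure cannot be repaired by GCH alone.

## 4. Graded sets $X_\beta$, and the refutation for $b_1=\aleph_2$

Assume GCH. Then $2^a=a^+$; enumerate $[a]^a=\{A_\alpha:\alpha<a^+\}$. To get a spread family, diagonalize: choose points $x^\beta_\alpha\in A_\alpha$ for $\alpha<\beta$ and let $X_\beta=\{x^\beta_\alpha:\alpha<\beta\}$. Then $X_\beta$ meets $A_\alpha$ whenever $\alpha<\beta$, so the family is spread.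

To prevent rectangles inside the $X_\beta$, a sensible person would choose $x^\beta_\alpha$ outside all earlier $X_\gamma$. This must break down. The complements $a\setminus\bigcup_{\gamma<\beta}X_\gamma$ decrease with $\beta$. Each of the $a$ points of $a$ leaves at most once, so the complements are constant from some $\beta_0<a^+$ on, with value $C$. If $|C|=a$, then $C=A_\alpha$ for some $\alpha$, and every $X_\gamma$ with $\gamma>\alpha$ meets $C$, which is absurd. So $|C|<a$. The set $\bigcup_{\gamma<\beta_0}X_\gamma$ then has size $a$, so it is some $A_\alpha$, and for $\beta>\max(\alpha,\beta_0)$ no point of $A_\alpha$ avoids all the earlier $X_\gamma$.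

The repair is to avoid only a part of the earlier sets, of size less than $a$, and let $d$ say which part. Take any $\langle e_\alpha\rangle$ and the resulting $S^\beta_n$ and $d$ from Construction 1.

**Construction 2.** By recursion on $\beta<a^+$ we define $X_\beta\subseteq a$ and $h_\beta:X_\beta\to\omega$ with
$$\big|\{x\in X_\beta:h_\beta(x)\le m\}\big|\le a_m\qquad\text{for all }m<\omega.\tag{7}$$
For $\alpha<\beta$ with $d(\alpha,\beta)=m$ choose
$$x^\beta_\alpha\in A_\alpha\setminus\bigcup_{\gamma\in S^\beta_m}\{x\in X_\gamma:h_\gamma(x)\le m\}.\tag{8}$$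
This is possible: by (7) for $\gamma<\beta$, the removed set has size at most $a_m\cdot a_m=a_m<a$. Put $X_\beta=\{x^\beta_\alpha:\alpha<\beta\}$ and $h_\beta(x)=\min\{d(\alpha,\beta):x=x^\beta_\alpha\}$. Then (7) holds for $\beta$, because $\{x:h_\beta(x)\le m\}\subseteq\{x^\beta_\alpha:\alpha\in S^\beta_m\}$.

**Lemma 2.** For $\gamma<\beta$ and $x\in X_\gamma\cap X_\beta$,
$$h_\beta(x)\ge d(\gamma,\beta)\ \Longrightarrow\ h_\gamma(x)>h_\beta(x).\tag{9}$$

*Proof.* Let $m=h_\beta(x)$. Then $x=x^\beta_\alpha$ for some $\alpha$ with $d(\alpha,\beta)=m$. Since $d(\gamma,\beta)\le m$, we have $\gamma\in S^\beta_m$. By (8), $h_\gamma(x)\le m$ is excluded. $\square$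

**Lemma 3.** If $A'\in[a]^a$ and $B'\in[a^+]^{a^+}$, then $A'\cap X_\beta\ne\emptyset$ for some $\beta\in B'$.

*Proof.* Let $A'=A_\alpha$ and pick $\beta\in B'$ with $\beta>\alpha$. Then $x^\beta_\alpha\in A'\cap X_\beta$. $\square$

**The case $b_1=\aleph_2$.** Color $a\times a^+$ by putting $(x,\beta)$ into $I_1$ iff $x\in X_\beta$, and into $I_0$ otherwise. Lemma 3 excludes color $0$. Suppose $|A'|=a$, $|B'|=\aleph_2$ and $A'\subseteq X_\beta$ for all $\beta\in B'$. For each $m$ the set $\bigcup_{\beta\in B'}\{x\in X_\beta:h_\beta(x)\le m\}$ has size at most $\aleph_2\cdot a_m<a$, so there is $x_m\in A'$ outside it. Put $f_\beta(m)=h_\beta(x_m)$; then $f_\beta(m)>m$ for all $\beta\in B'$. By CH there are only $\aleph_1$ functions from $\omega$ to $\omega$, so $f_\gamma=f_\beta$ for some $\gamma<\beta$ in $B'$. Let $m=d(\gamma,\beta)$. As $h_\beta(x_m)>m=d(\gamma,\beta)$, (9) gives $f_\gamma(m)>f_\beta(m)$, a contradiction. So (5) fails for $b_1=\aleph_2$, and therefore for all larger $b_1$.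

For $|B'|=\aleph_1$ this argument stops at exactly one place: $\aleph_1$ many functions $f_\beta$ may be pairwise different. To replace the pigeonhole we want many $\beta$'s with all $d(\gamma,\beta)$ below a single bound $r$. Then (9) applies to all points of level at least $r$, whatever the pair.

## 5. Listing initial segments makes $d$ bounded on an uncountable set

This is where the parameter $\langle e_\alpha\rangle$ earns its place. Each $e_\alpha$ enters $S^\beta_n$ as a block as soon as $\alpha$ does, by (3). So one index $\alpha$ of small rank brings in countably many ordinals at the same rank.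

**Lemma 4.** Let $\langle e_\alpha\rangle$, $E$ witness $AP_a(\omega_1)$, and let $d$ be built from $\langle e_\alpha\rangle$. Then every uncountable $B\subseteq E$ has an uncountable subset $B_1$ such that $d$ is bounded on $[B_1]^2$.

*Proof.* **Step 1: pass to the supremum, and link $B$ with a ladder.** We may assume $\operatorname{otp}(B)=\omega_1$. Let $\delta=\sup B$. Then $\delta<a^+$, $\delta\in E$ because $E$ is closed, and $\operatorname{cf}(\delta)=\omega_1$. Let $c=\{c_k:k<\omega_1\}$, in increasing order, be as in $AP_a(\omega_1)$ for $\delta$. For $b\in B$ let $k(b)$ be least with $c_{k(b)}>b$. As $d$ takes countably many values, there are $m<\omega$ and an uncountable $B_0\subseteq B$ with $d(b,c_{k(b)})=m$ for all $b\in B_0$.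

**Step 2: choose points above the indices of initial segments of $c$.** The aim is that a later point should see all earlier $c_{k(b)}$ through one index. Choose $b_i\in B_0$ for $i<\omega_1$ recursively. Let $\rho_i=\sup_{i'<i}(c_{k(b_{i'})}+1)$, which is below $\delta$ since $i$ is countable. Choose $\alpha_i<\delta$ with $e_{\alpha_i}=c\cap\rho_i$. Let $b_i\in B_0$ be larger than $\alpha_i$, $\rho_i$ and all $b_{i'}$ with $i'<i$. There are $n<\omega$ and an uncountable $I\subseteq\omega_1$ with $d(\alpha_i,b_i)=n$ for all $i\in I$.

**Step 3: verify the bound $r=\max(m,n)$.** Let $i'<i$ be in $I$. The ordinal $c_{k(b_{i'})}$ belongs to $c\cap\rho_i=e_{\alpha_i}$ and is less than $\rho_i<b_i$. Since $\alpha_i\in S^{b_i}_n$, (3) gives $c_{k(b_{i'})}\in e_{\alpha_i}\cap b_i\subseteq S^{b_i}_n\subseteq S^{b_i}_r$. Also $b_{i'}\in S^{c_{k(b_{i'})}}_m\subseteq S^{c_{k(b_{i'})}}_r\subseteq S^{b_i}_r$, by (2). So $d(b_{i'},b_i)\le r$, and $B_1=\{b_i:i\in I\}$ is as required. $\square$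

**Proof that $AP_a(\omega_1)$ refutes $R(a)$ (GCH).** Build $d$ from the $\langle e_\alpha\rangle$ of $AP_a(\omega_1)$, and build $X_\beta,h_\beta$ from this $d$. Color $a\times E$, where $|E|=a^+$: put $(x,\beta)$ into $I_1$ iff $x\in X_\beta$, and let $I_0$ be the complement.

There is no $a\times a^+$ rectangle in $I_0$, by Lemma 3. Suppose $A'\times B'\subseteq I_1$ with $|A'|=a$, $|B'|=\aleph_1$. By Lemma 4 there are $\beta_0<\beta_1<\cdots$ in $B'$ and $r<\omega$ with $d(\beta_i,\beta_j)\le r$ for all $i<j<\omega$. Let $x\in A'$. If $h_{\beta_i}(x)\ge r$ for every $i$, then $h_{\beta_{i+1}}(x)\ge d(\beta_i,\beta_{i+1})$, and (9) gives $h_{\beta_0}(x)>h_{\beta_1}(x)>\cdots$, which is impossible. So $h_{\beta_i}(x)<r$ for some $i$. Hence $A'\subseteq\bigcup_{i<\omega}\{x\in X_{\beta_i}:h_{\beta_i}(x)\le r\}$, a set of size at most $\aleph_0\cdot a_r<a$ by (7). This contradicts $|A'|=a$. $\square$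

## 6. $\square_a$ gives $AP_a(\omega_1)$; $L$ and $0^\#$

**Lemma 5.** $\square_a$ implies $AP_a(\omega_1)$.

*Proof.* **Step 1: define the list.** The point is that initial segments of a club $C_\delta$ reappear as $C_\alpha$ for earlier $\alpha$, and that a subset of $C_\alpha$ is coded by a subset of $\operatorname{otp}(C_\alpha)\le a$. Let $\langle C_\alpha\rangle$ be a $\square_a$-sequence, and write $C_\alpha(\zeta)$ for the $\zeta$-th element of $C_\alpha$. For each $\eta<a$ with $\operatorname{cf}(\eta)=\omega_1$ fix a cofinal $g_\eta\subseteq\eta$ of type $\omega_1$. The sets $g_\eta\cap\xi$ with $\xi<\eta$ are countable, and there are at most $a$ of them; let $\{z_i:i<a\}$ enumerate them. Every ordinal below $a^+$ is uniquely $a\cdot\alpha+i$ with $i<a$. Put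
$$e_{a\cdot\alpha+i}=\{C_\alpha(\zeta):\zeta\in z_i,\ \zeta<\operatorname{otp}(C_\alpha)\}$$
for limit $\alpha$, and $e_{a\cdot\alpha+i}=\emptyset$ otherwise. Let $E$ be the set of limit $\delta<a^+$ with $a\cdot\delta=\delta$. It is club, being the set of nonzero fixed points of a continuous strictly increasing function from $a^+$ to $a^+$.

**Step 2: choose $c$ for a given $\delta$.** Let $\delta\in E$ with $\operatorname{cf}(\delta)=\omega_1$. Then $\eta=\operatorname{otp}(C_\delta)\le a$ has cofinality $\omega_1\ne\operatorname{cf}(a)$, so $\eta<a$ and $g_\eta$ is defined. Let $c=\{C_\delta(\zeta):\zeta\in g_\eta\}$. It is cofinal in $\delta$ of type $\omega_1$.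

**Step 3: find $c\cap\rho$ before $\delta$.** Let $\rho<\delta$. As $\operatorname{cf}(\delta)>\omega$, there is a limit point $\alpha$ of $C_\delta$ with $\rho<\alpha<\delta$. Then $C_\alpha=C_\delta\cap\alpha$, so $C_\alpha(\zeta)=C_\delta(\zeta)$ for $\zeta<\operatorname{otp}(C_\alpha)$. Let $\xi$ be least with $C_\delta(\xi)\ge\rho$. As $C_\delta$ has elements in $[\rho,\alpha)$, $\xi<\operatorname{otp}(C_\alpha)<\eta$. Hence
$$c\cap\rho=\{C_\delta(\zeta):\zeta\in g_\eta\cap\xi\}=\{C_\alpha(\zeta):\zeta\in g_\eta\cap\xi\}.$$
Choose $i<a$ with $z_i=g_\eta\cap\xi$. Then $c\cap\rho=e_{a\cdot\alpha+i}$, and $a\cdot\alpha+i<a\cdot(\alpha+1)\le a\cdot\delta=\delta$. $\square$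

**End of the proof of Theorem A.** By Jensen, $L$ satisfies GCH and $\square_a$ for all uncountable cardinals $a$. So $R(a)$ fails in $L$ for every $a$ considered here.

Now assume GCH and that $0^\#$ does not exist. Jensen's covering theorem says that every uncountable set $X$ of ordinals is then contained in some $Y\in L$ with $|Y|=|X|$. We use it to see that $(a^+)^L=a^+$. Suppose $\theta=(a^+)^L<a^+$. Then $|\theta|=a$, and $\operatorname{cf}(\theta)$ is a regular cardinal $\le a$, so it is less than the singular cardinal $a$. Take an uncountable cofinal $X\subseteq\theta$ with $|X|<a$, and $Y\in L$ with $X\subseteq Y$ and $|Y|=|X|$; we may take $Y\subseteq\theta$. Then $|Y|^L<a$, since $|Y|<a$. So $\theta$ has in $L$ a cofinal subset of size $<a$ and is not regular in $L$, a contradiction.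

Thus a $\square_a$-sequence of $L$ has length $a^+$. The clauses of the definition are absolute, so it is a $\square_a$-sequence of $V$. By Lemma 5 and Section 5, $R(a)$ fails. This proves Theorem A. $\blacksquare$

## 7. Chang models: no bounded $d$, and a poset with countably many big sets

**Lemma 6.** $CC_a$ implies: for regular $\theta>a^+$ and $x\in H(\theta)$ there is $N\prec H(\theta)$ with $x,a\in N$, $|N|=|N\cap a^+|=\aleph_1$ and $|N\cap a|=\aleph_0$.

*Proof.* Let $<^*$ well-order $H(\theta)$. Take the countable family of all functions given by Skolem terms for $(H(\theta),\in,<^*,x,a)$; it is closed under composition and contains the identity. Let $\mathfrak A$ be $a^+$ with these functions restricted to $a^+$, where the value is replaced by $0$ if it is not in $a^+$. Let $B\prec\mathfrak A$ be given by $CC_a$, and let $N$ be the Skolem hull of $B$. An element of $N\cap a^+$ is a value in $a^+$ of a Skolem term at elements of $B$, so it is the value of the corresponding function of $\mathfrak A$ and lies in $B$. So $N\cap a^+=B$, and $|N|=\aleph_1$. $\square$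

Call such an $N$ a Chang model. It has the following property, used constantly below. *If $S\in N$ is nonempty and $|S|\le a$, then $N\cap S$ is countable.* Indeed, $N$ contains a surjection $f$ of $a$ onto $S$; for $s\in N\cap S$ the least $i$ with $f(i)=s$ is in $N\cap a$, and $N\cap a$ is countable. In particular $N\cap\beta$ is countable for $\beta\in N\cap a^+$, so $\operatorname{otp}(N\cap a^+)=\omega_1$.

**Remark ($CC_a$ contradicts $AP_a(\omega_1)$).** This explains why $CC_a$ is the hypothesis to try. Suppose $\langle e_\alpha\rangle,E$ witness $AP_a(\omega_1)$, and let $N$ be a Chang model containing $E$ and $\langle S^\beta_n\rangle$. By elementarity $E\cap N$ is unbounded in $N\cap a^+$, so it is uncountable, and Lemma 4 gives an uncountable $B_1\subseteq E\cap N$ and $r$ with $d\le r$ on $[B_1]^2$. For $\gamma<\beta$ in $B_1$ we have $\gamma\in S^\beta_r$, so $S^\gamma_r\cup\{\gamma\}\subseteq S^\beta_r$ by (2). As $S^\gamma_r\subseteq\gamma$, this gives $\operatorname{otp}(S^\gamma_r)<\operatorname{otp}(S^\beta_r)$. So the ordinals $\operatorname{otp}(S^\beta_r)$, $\beta\in B_1$,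 are uncountably many. They lie in $N$ and are less than $a_r^+<a$. That contradicts the countability of $N\cap a$.

Now return to Section 3. A transfinite construction with bounded $Y$'s got stuck, so use finite approximations instead: pairs $(Y,F)$ with $Y$ big, $F$ finite and $Y\subseteq N_F$, and a filter meeting $\aleph_1$ many dense sets. Recall that Martin's axiom MA says: for every c.c.c. poset and every family of fewer than $2^{\aleph_0}$ dense sets, there is a filter meeting all of them. Two conditions with the same $Y$ are compatible, since $(Y,F\cup F')$ extends both, but there are $a$ many bounded sets $Y$, which is far too many to give the c.c.c. in this way. The remedy is to use only the sets $Y$ in a Chang model $N$. They are countably many, while $N\cap a^+$ still offers $\aleph_1$ many $\gamma$.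

**Warm-up, without GCH.** *Suppose $a$ is a strong limit, the conclusion of Lemma 6 holds, and MA and $2^{\aleph_0}>\aleph_1$ hold. Then $R(a)$ holds.* By Lemma 1(2) start with a spread family with all $|N_F|=a$. Let $N$ be a Chang model containing it and $\langle a_n\rangle$. Let $\mathbb Q_0$ consist of all $(Y,F)$ with $Y\in N$ big, $F\subseteq N\cap a^+$ finite and $Y\subseteq N_F$, ordered by $(Y',F')\le(Y,F)$ iff $Y'\supseteq Y$ and $F'\supseteq F$. There are at most $a$ bounded subsets of $a$, so $N$ contains countably many, and $\mathbb Q_0$ is c.c.c. By Lemma 1(3) and elementarity, the conditions with $|Y|\ge a_n$ are dense. For $\alpha\in N\cap a^+$, the conditions with $F\not\subseteq\alpha$ are dense: $Y$ is big, so by elementarity some $\gamma\in N$ with $\gamma\ge\alpha$ has $Y\subseteq X_\gamma$, and $(Y,F\cup\{\gamma\})$ is a condition. Let the filter $H$ meet these $\aleph_1$ dense sets, and let $A'$ and $B'$ be the unions of all $Y$ and all $F$ occurring in $H$. Then $|A'|=a$, and $B'$ is unbounded in $N\cap a^+$, so $|B'|=\aleph_1$. Given $(Y,F),(Y_1,F_1)\in H$ and $\gamma\in F_1$,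 a common extension $(Y_2,F_2)\in H$ has $Y\subseteq Y_2\subseteq N_{F_2}\subseteq X_\gamma$. So $A'\subseteq X_\gamma$ for all $\gamma\in B'$.

The warm-up does not solve the problem: it uses $2^{\aleph_0}>\aleph_1$, which GCH forbids. We can restore CH afterwards by collapsing $\omega_2$ to $\omega_1$, but the collapse may add new colorings, and MA is no longer available to handle them. The way out is to treat a *name* for a coloring before collapsing. In $\mathbb Q_0$ replace the sets $Y$ by names $\tau$, and let one decreasing sequence of conditions in $N$ decide everything that $N$ asks. The collapse is only countably closed and $N$ has size $\aleph_1$, so this seems to need $\aleph_1$ many steps. It does not: a Chang model contains only countably many dense subsets of the collapse.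

## 8. Theorem B: Martin's axiom first, then the collapse

We use these textbook facts about a poset $\mathbb P$ and generic $G$.

- (F1) Every subset of $\kappa$ in $V[G]$ has a nice name, given by a function from $\kappa$ to antichains of $\mathbb P$.
- (F2) Maximal principle: if $p\Vdash\exists y\,\varphi(y)$, there is a name $\sigma$ with $p\Vdash\varphi(\sigma)$.
- (F3) The $\nu$-c.c. preserves cardinals $\ge\nu$ for regular $\nu$; closure under decreasing sequences of length $\le\nu$ implies no new functions from $\nu$ to $V$. A poset of size $\nu$ has the $\nu^+$-c.c. Call a poset $\sigma$-closed if every decreasing $\omega$-sequence has a lower bound.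
- (F4) Let $\theta$ be regular with $\mathbb P$ and its power set in $H(\theta)$, and let $\mathbb P\in N\prec H(\theta)$. Put $N[G]=\{\tau^G:\tau\in N\text{ a name}\}$. Then every element of $H(\theta)^{V[G]}$ has a name in $H(\theta)$, and $N[G]\prec H(\theta)^{V[G]}$. (If $\exists y\,\varphi(y,\tau^G)$ holds in $H(\theta)^{V[G]}$ with $\tau\in N$, then (F2) and elementarity give a name $\sigma\in N$ with $\Vdash(\exists y\,\varphi(y,\tau)\to\varphi(\sigma,\tau))$, the forcing relation for $H(\theta)$ being definable in $H(\theta)$.)

**Step 1: the model $U$ of MA.** We want MA while keeping Chang models and cardinal arithmetic above $\aleph_0$. Let $W$ satisfy GCH and $CC_a$. By Solovay–Tennenbaum there is in $W$ a c.c.c. poset $\mathbb E$ of size $\aleph_2$ forcing MA and $2^{\aleph_0}=\aleph_2$; we may take its underlying set to be $\omega_2$. Let $U=W[G]$ with $G\subseteq\mathbb E$ generic. Cardinals are preserved. Antichains of $\mathbb E$ are countable, so by (F1), for $\kappa\ge\aleph_1$,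
$$(2^\kappa)^U\le\big((\aleph_2^{\aleph_0})^\kappa\big)^W=(\aleph_2^\kappa)^W=\kappa^+.$$
So in $U$: $2^\kappa=\kappa^+$ for all $\kappa\ge\aleph_1$, and $a$ is a strong limit.

**Step 2: the conclusion of Lemma 6 holds in $U$.** Let $\theta>a^+$ be regular and $x\in H(\theta)^U$; say $x=\dot x^G$ with $\dot x\in H(\theta)^W$. In $W$ take $N$ as in Lemma 6 with $\mathbb E,\dot x\in N$. By (F4), $N[G]\prec H(\theta)^U$, and $x,a\in N[G]$. We claim that $N[G]$ has the same ordinals as $N$. Let $\tau\in N$ with $\tau^G$ an ordinal. By (F2) and elementarity there is $\tau'\in N$ with $\Vdash$ "$\tau'$ is an ordinal, and $\tau'=\tau$ if $\tau$ is one". The set $v$ of all ordinals $\xi$ such that some condition forces $\tau'=\xi$ is in $N$. It is countable, since conditions forcing different values are incompatible. As $\omega\subseteq N$ and $N$ contains an enumeration of $v$ in type $\omega$, we get $v\subseteq N$ and $\tau^G\in v\subseteq N$. Hence $N[G]\cap a^+=N\cap a^+$ has size $\aleph_1$, $N[G]\cap a=N\cap a$ is countable, and $|N[G]|=\aleph_1$.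

**Step 3: the collapse, cardinals and GCH.** This restores GCH. In $U$ let $\mathbb C=\operatorname{Coll}(\omega_1,\omega_2)$, the poset of countable partial functions from $\omega_1$ to $\omega_2$. It is $\sigma$-closed, and $|\mathbb C|=\aleph_2^{\aleph_0}=\aleph_2$ because $2^{\aleph_0}=\aleph_2$ in $U$. Let $g$ be $\mathbb C$-generic over $U$. By (F3), $\omega_1$ is preserved, $\omega_2^U$ is collapsed to $\omega_1$, and cardinals $\ge\omega_3^U$ are preserved. So $\omega_{n+1}^U=\omega_n^{U[g]}$ for $2\le n<\omega$, and $\aleph_\alpha$ is unchanged for $\alpha\ge\omega$. In particular $a$ and $a^+$ are unchanged, and if $a=\aleph_\alpha$, it is still $\aleph_\alpha$.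

No reals are added, so in $U[g]$ the cardinality of the continuum is $|\omega_2^U|=\aleph_1$. There are at most $(2^{\aleph_2})^\kappa$ nice names in $U$ for subsets of $\kappa$. Hence in $U[g]$ we have $2^{\aleph_1}\le(\aleph_3^{\aleph_1})^U=\big((2^{\aleph_2})^{\aleph_1}\big)^U=\omega_3^U=\aleph_2^{U[g]}$, and for $\kappa\ge\omega_3^U$ we have $2^\kappa\le\big((2^{\aleph_2})^\kappa\big)^U=(2^\kappa)^U=\kappa^+$. So $U[g]\models$ GCH.

Fix in $U$ cardinals $a_0<a_1<\cdots$ with supremum $a$ and $a_0>\omega_3^U$. They are cardinals of $U[g]$.

**Claim.** $\Vdash_{\mathbb C}R(a)$. That is: if $p_0\in\mathbb C$ forces that $\langle\dot X_\gamma:\gamma<a^+\rangle$ is a spread family of subsets of $a$, then some $p^*\le p_0$ forces that there are $A'\in[a]^a$ and $B'\in[a^+]^{\aleph_1}$ with $A'\subseteq\dot X_\gamma$ for all $\gamma\in B'$.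

This suffices: if some $p_0$ forced a coloring to have neither kind of rectangle, then it would force the associated family to be spread, and $p^*$ would give a contradiction.

**Step 4: we may assume that $p_0$ forces $|N_F|=a$ for every finite $F\subseteq a^+$.** This makes Lemma 1(3) available. In $U[g]$ with $p_0\in g$, $a$ is a strong limit by GCH, so Lemma 1 applies. By Lemma 1(2), $p_0$ forces that a sequence as there exists. By (F2) there is a name $\langle\dot\gamma_\xi:\xi<a^+\rangle$ that $p_0$ forces to be such a sequence, and there are names $\dot X^*_\xi$ with $p_0\Vdash\dot X^*_\xi=\dot X_{\dot\gamma_\xi}$ for all $\xi$. Then $p_0$ forces $\langle\dot X^*_\xi\rangle$ to be spread with all finite intersections of size $a$. If $A'\subseteq X^*_\xi$ for all $\xi\in B'$, then $A'$ and $\{\gamma_\xi:\xi\in B'\}$ solve the original problem. So replace $\langle\dot X_\gamma\rangle$ by $\langle\dot X^*_\xi\rangle$. Below, "big" refers to this family in $U[g]$.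

**Step 5: few names, and the forcing relation as a parameter.** We need a set of names, of size at most $a$, that contains a name for every bounded subset of $a$. Work in $U$. Let $\mathcal T$ be the set of nice $\mathbb C$-names for subsets of $a_n$, $n<\omega$. Then $|\mathcal T|\le\sup_n(2^{\aleph_2})^{a_n}\le a$. For $q\in\mathbb C$, $\tau,\tau'\in\mathcal T$, $\gamma<a^+$ and $n<\omega$ let
$$P_1=\{(q,\tau):q\Vdash\tau\text{ is big}\},\qquad P_2=\{(q,\tau,\gamma):q\Vdash\tau\subseteq\dot X_\gamma\},$$
$$P_3=\{(q,\tau,\tau'):q\Vdash\tau\subseteq\tau'\},\qquad P_4=\{(q,\tau,n):q\Vdash|\tau|\ge a_n\}.$$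
Note that $q\Vdash\tau\subseteq N_F$ iff $(q,\tau,\gamma)\in P_2$ for all $\gamma\in F$.

**Step 6: one condition that answers all questions of a Chang model.** Let $\theta$ be a large regular cardinal. By Step 2 there is $N\prec H(\theta)$ with $|N|=|N\cap a^+|=\aleph_1$, $|N\cap a|=\aleph_0$ and $a,\langle a_n\rangle,\mathbb C,p_0,\mathcal T,P_1,\dots,P_4\in N$. By the property stated after Lemma 6:

- $N\cap\mathcal T$ is countable;
- the power set of $\mathbb C$ has only countably many elements in $N$, since $2^{\aleph_2}=\aleph_3<a$;
- $N\cap\beta$ is countable for $\beta\in N\cap a^+$, so $\operatorname{otp}(N\cap a^+)=\omega_1$.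

Enumerate the dense subsets of $\mathbb C$ lying in $N$ as $D_0,D_1,\dots$. Starting from $p_0\in N$ choose $p_{k+1}\le p_k$ with $p_{k+1}\in D_k\cap N$, which is possible by elementarity. As $\mathbb C$ is $\sigma$-closed, there is a lower bound $p^*\in\mathbb C$. We shall use:
$$\text{if }D\in N\text{ is dense below }p_k,\text{ then }p_l\in D\text{ for some }l.\tag{10}$$
Indeed, $D\cup\{p:p\perp p_k\}$ lies in $N$. It is dense: a condition $p$ compatible with $p_k$ has an extension below $p_k$, and that has an extension in $D$. So it contains some $p_l$. The conditions $p_l$ and $p_k$ are compatible, so $p_l\in D$.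

**Step 7: the poset $\mathbb Q$.** This is $\mathbb Q_0$ with names. Its elements are the pairs $(\tau,F)$ with $\tau\in N\cap\mathcal T$ and $F\subseteq N\cap a^+$ finite such that some $p_k$ forces "$\tau$ is big and $\tau\subseteq N_F$". Let $(\tau',F')\le(\tau,F)$ iff $F'\supseteq F$ and some $p_k$ forces $\tau\subseteq\tau'$. Since the $p_k$ decrease, this is transitive, so it is a preorder. It is nonempty, as $(\emptyset,\emptyset)\in\mathbb Q$. Conditions $(\tau,F_1),\dots,(\tau,F_s)$ with the same $\tau$ have the common lower bound $(\tau,F_1\cup\dots\cup F_s)$; it is in $\mathbb Q$, as witnessed by the last of the witnesses $p_k$. As $N\cap\mathcal T$ is countable, $\mathbb Q$ is a countable union of such centered sets, so it is c.c.c. Note that $\mathbb Q\in U$.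

**Step 8: $\mathcal D_n=\{(\tau,F)\in\mathbb Q:\text{some }p_k\Vdash|\tau|\ge a_n\}$ is dense.** This will make $A'$ large. Let $(\tau,F)\in\mathbb Q$ be witnessed by $p_k$. Let $D$ be the set of all $q$ for which there is $\tau'\in\mathcal T$ with
$$q\Vdash\text{“}\tau\subseteq\tau'\subseteq N_F,\ \tau'\text{ is big},\ |\tau'|\ge a_n\text{”}.$$
Then $D\in N$, since it is definable from $\tau,F,n,\mathcal T,\mathbb C,P_1,\dots,P_4\in N$ (the finite set $F\subseteq N$ is in $N$).

$D$ is dense below $p_k$. Let $q'\le p_k$. Every generic filter containing $q'$ contains $p_0$ and $p_k$, so Lemma 1(3) applies to $Y=\tau^g$, and by (F2) there is a name $\sigma$ that $q'$ forces to be a set $Y'$ as in Lemma 1(3). Since $Y'$ is bounded, some $q\le q'$ and $m$ satisfy $q\Vdash\sigma\subseteq a_m$. Let $\tau'\in\mathcal T$ be a nice name with $\Vdash\tau'=\sigma\cap a_m$. Then $q\Vdash\tau'=\sigma$, so $q\in D$.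

By (10) some $p_l$ is in $D$. As $p_l\in N$, elementarity gives a witness $\tau'\in N$. Then $(\tau',F)\in\mathcal D_n$, as witnessed by $p_l$, and it extends $(\tau,F)$.

**Step 9: for $\alpha\in N\cap a^+$, $\mathcal E_\alpha=\{(\tau,F)\in\mathbb Q:F\not\subseteq\alpha\}$ is dense.** This will make $B'$ uncountable. Let $(\tau,F)\in\mathbb Q$ be witnessed by $p_k$. Since $p_k$ forces that $a^+$ many $\gamma$ have $\tau\subseteq\dot X_\gamma$, the set of $q$ for which some $\gamma\in a^+\setminus\alpha$ has $(q,\tau,\gamma)\in P_2$ is dense below $p_k$. It lies in $N$. By (10) and elementarity there are $l$ and $\gamma\in N$, $\alpha\le\gamma<a^+$, with $p_l\Vdash\tau\subseteq\dot X_\gamma$. Then $(\tau,F\cup\{\gamma\})\in\mathcal E_\alpha$, as witnessed by $p_{\max(k,l)}$, and it extends $(\tau,F)$.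

**Step 10: the filter and the rectangle.** These are $\aleph_1$ many dense sets, so by MA and $2^{\aleph_0}=\aleph_2$ in $U$ there is a filter $H\in U$ on $\mathbb Q$ meeting all of them. Let $B'=\bigcup\{F:(\tau,F)\in H\}$. By Step 9 it is unbounded in $N\cap a^+$, which has order type $\omega_1$. So $|B'|=\aleph_1$ in $U$, and also in $U[g]$, as $\omega_1$ is preserved.

Let $g$ be generic with $p^*\in g$, and let $A'=\bigcup\{\tau^g:(\tau,F)\in H\}\subseteq a$. Everything forced by some $p_k$ is forced by $p^*$. By Step 8, $|A'|\ge a_n$ for all $n$, so $|A'|=a$. Let $(\tau,F)\in H$ and $\gamma\in B'$, say $\gamma\in F'$ with $(\sigma,F')\in H$. Take $(\rho,F'')\in H$ below both. Then $\gamma\in F''$, and $p^*$ forces $\tau\subseteq\rho\subseteq N_{F''}\subseteq\dot X_\gamma$. So $\tau^g\subseteq X_\gamma$. Thus $A'\subseteq X_\gamma$ for all $\gamma\in B'$. This proves the Claim and Theorem B. $\blacksquare$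

## 9. Proposition C: collapsing below $j(\kappa)$ to reach $CC_{\aleph_\omega}$

Assume GCH and let $j:V\to M$ be as in Proposition C. Put $\kappa_1=j(\kappa)$, $\lambda=\kappa^{+\omega}$ and $\mu=\kappa_1^{+\omega}$, so $M^{\mu^+}\subseteq M$.

**Step 1: compute $j(\lambda)$ and $j(\lambda^+)$.** $M$ contains every subset of $\mu^+$ and every function between ordinals $\le\mu^+$. So $M$ and $V$ have the same cardinals and cofinalities up to $\mu^+$. The critical point $\kappa$ is inaccessible in $V$, so $\kappa_1$ is inaccessible in $M$. It is then inaccessible in $V$: it is regular, and for $\nu<\kappa_1$ the power set of $\nu$ is the same in $M$ and $V$ and has size $<\kappa_1$ in $M$. In particular $\lambda<\kappa_1$. Moreover $j(\lambda)=(\kappa_1^{+\omega})^M=\mu$ and $j(\lambda^+)=(\mu^+)^M=\mu^+$.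

**Step 2: in $V$, $(\mu^+,\mu)\twoheadrightarrow(\lambda^+,\lambda)$.** That is, every structure $\mathfrak A$ on $\mu^+$ in a countable language has an elementary substructure with universe $B$, $|B|=\lambda^+$, $|B\cap\mu|=\lambda$. We may assume that the language is contained in $V_\omega$, so that $j$ fixes it and its symbols. Let $B_0=j''\mu^+$. By closure $B_0\in M$. For a formula $\varphi$ and a tuple $\bar x$ from $\mu^+$, $\mathfrak A\models\varphi(\bar x)$ iff $j(\mathfrak A)\models\varphi(j(\bar x))$, so $B_0$ is the range of an elementary embedding of $\mathfrak A$ into $j(\mathfrak A)$, and $B_0\prec j(\mathfrak A)$. In $M$ we have $|B_0|=\mu^+=j(\lambda^+)$ and $|B_0\cap j(\mu)|=|j''\mu|=\mu=j(\lambda)$. So $M$ satisfies "there is $B\prec j(\mathfrak A)$ with $|B|=j(\lambda^+)$ and $|B\cap j(\mu)|=j(\lambda)$". By elementarity of $j$, $V$ has the desired $B\prec\mathfrak A$.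

As in Lemma 6, it follows that for regular $\theta>\mu^+$ and $x\in H(\theta)$ there is $N\prec H(\theta)$ with $x,\mu\in N$, $|N|=|N\cap\mu^+|=\lambda^+$ and $|N\cap\mu|=\lambda$.

**Step 3: the forcing and the cardinals.** We want $\mu$ to become $\aleph_\omega$, $\lambda^+$ to become $\aleph_1$, and $\lambda$ to become countable. Let
$$\mathbb P=\operatorname{Coll}(\lambda^+,<\kappa_1)\times\operatorname{Coll}(\omega,\lambda),$$
the Lévy collapse with conditions of size $\le\lambda$, times the finite partial functions from $\omega$ to $\lambda$. Let $G=G_1\times G_2$ be generic. The first factor is closed under decreasing sequences of length $\le\lambda$, so $V[G_1]$ has no new subsets of $\lambda$ and preserves all cardinals $\le\lambda^+$. As $\kappa_1$ is inaccessible, this factor has size $\kappa_1$ and is $\kappa_1$-c.c., and $\kappa_1=\lambda^{++}$ in $V[G_1]$. By the product lemma, $G_2$ is $\operatorname{Coll}(\omega,\lambda)$-generic over $V[G_1]$. This poset has size $\lambda$, so over $V[G_1]$ it is $\lambda^+$-c.c. and preserves all cardinals $\ge\lambda^+$. So in $V[G]$: $\lambda$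 is countable, $\lambda^+=\aleph_1$, $\kappa_1^{+n}=\aleph_{n+2}$, $\mu=\aleph_\omega$, $\mu^+=\aleph_{\omega+1}$. Also $\mathbb P$ has size $\kappa_1$ and is $\kappa_1$-c.c.: in an antichain of size $\kappa_1$, $\kappa_1$ many conditions would have the same second coordinate, and their first coordinates would be an antichain.

**Step 4: GCH in $V[G]$.** In $V[G_1]$ we have $2^\lambda=\lambda^+$, so there are at most $(2^\lambda)^{\aleph_0}=\lambda^+$ nice $\operatorname{Coll}(\omega,\lambda)$-names for subsets of $\omega$, and CH holds in $V[G]$. In $V$ there are at most $\kappa_1^{<\kappa_1}=\kappa_1$ antichains of $\mathbb P$, hence at most $\kappa_1^\nu$ nice names for subsets of $\nu$. So in $V[G]$, $2^{\aleph_1}\le(\kappa_1^{\lambda^+})^V=\kappa_1=\aleph_2$, and $2^\nu\le(\kappa_1^\nu)^V=\nu^+$ for cardinals $\nu\ge\kappa_1$. This covers all infinite cardinals of $V[G]$.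

**Step 5: the candidate for $CC_{\aleph_\omega}$.** Let $\dot{\mathfrak A}$ name a structure on $\mu^+$ in a countable language contained in $V_\omega$, and let $\mathfrak A=\dot{\mathfrak A}^G$. Take $\theta$ large and $N$ as in Step 2 with $\kappa_1,\mathbb P,\dot{\mathfrak A}\in N$. By (F4), $N[G]\prec H(\theta)^{V[G]}$. As $\mathfrak A\in N[G]$ and $V_\omega\subseteq N[G]$, the Tarski–Vaught test gives $B=N[G]\cap\mu^+\prec\mathfrak A$. Also $\lambda^+=|N\cap\mu^+|\le|B|\le|N|=\lambda^+$, so $|B|=\aleph_1$ in $V[G]$.

**Step 6: $B\cap\mu$ is countable.** New ordinals may appear in $N[G]$, so we count names for them. Let $\mathcal N_n$ be the set of functions $f$ from antichains of $\mathbb P$ into $\kappa_1^{+n}$. Such an $f$ names the ordinal $f(p)$ for the unique $p\in G\cap\operatorname{dom}(f)$, and $0$ if there is none. Antichains have size $<\kappa_1$, so by GCH $|\mathcal N_n|\le\kappa_1\cdot(\kappa_1^{+n})^{<\kappa_1}=\kappa_1^{+n}$, and $|\bigcup_n\mathcal N_n|=\mu$. As $\bigcup_n\mathcal N_n\in N$, $N$ contains a surjection of $\mu$ onto it, and so $|N\cap\bigcup_n\mathcal N_n|\le|N\cap\mu|=\lambda$.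

Let $\tau\in N$ be a name with $\tau^G<\kappa_1^{+n}$. Consider the set of conditions that force $\tau=\xi$ for some ordinal $\xi<\kappa_1^{+n}$; take a maximal antichain among them, and let $f$ map each of its elements to the corresponding $\xi$. In any extension in which $\tau$ is an ordinal $<\kappa_1^{+n}$, the generic filter contains a condition of that set. Below this condition the antichain is predense, so the filter meets the antichain, and $\tau=f$. By elementarity such an $f$ exists in $N\cap\mathcal N_n$, with $\Vdash(\tau<\kappa_1^{+n}\to\tau=f)$. Hence every element of $N[G]\cap\mu$ is named by some $f\in N\cap\bigcup_n\mathcal N_n$, and $|N[G]\cap\mu|\le\lambda$, which is countable in $V[G]$. Since $\omega\subseteq N$, $|B\cap\mu|=\aleph_0$. So $CC_{\aleph_\omega}$ holds in $V[G]$. $\blacksquare$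

## 10. Independence of $R(\aleph_\omega)$, and the position of $\aleph_1$ between $\aleph_0$ and $\aleph_2$

**Proof of Corollary D.** If ZFC is consistent, then so is ZFC + $V=L$, and there GCH holds and $R(\aleph_\omega)$ fails by Theorem A. For the second part, start with a model of ZFC + GCH + "$\kappa$ is 2-huge", witnessed by $j:V\to M$ with $M^{\kappa_2}\subseteq M$, $\kappa_1=j(\kappa)$ and $\kappa_2=j(\kappa_1)$. From $\kappa<\kappa_1$ we get $\kappa_1<\kappa_2$. As in Step 1 of Section 9, $\kappa_1$ is inaccessible in $M$ and hence in $V$, by the closure of $M$. So $\kappa_2=j(\kappa_1)$ is inaccessible in $M$, and again in $V$. Therefore $\kappa_1^{+\omega+1}<\kappa_2$, and $M^{\kappa_1^{+\omega+1}}\subseteq M$. Proposition C gives a forcing extension with GCH and $CC_{\aleph_\omega}$, and Theorem B with $a=\aleph_\omega$ gives a further extension with GCH and $R(\aleph_\omega)$. $\blacksquare$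

**Proof of Complement E.** For $b_1\le\aleph_0$, relation (5) was proved in Section 3 (it is also part of the background in Section 2). For $b_1\ge\aleph_2$ it was refuted in Section 4, from any $d$ of Construction 1 and without $AP_a(\omega_1)$. For $b_1=\aleph_1$ the two assertions are Theorem A and Theorem B. $\blacksquare$

Finally, Theorem A read backwards gives the necessity of large cardinals: GCH together with $R(a)$ implies the failure of $AP_a(\omega_1)$, the failure of $\square_a$, and the existence of $0^\#$.
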